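\title{Strong compactness does not imply $2$-stationarity of $\mathcal{P}_\kappa(\lambda)$}

\begin{abstract}
The $n$-stationary subsets of $\mathcal{P}_\kappa(\lambda)$ are defined by iterating a reflection property, starting from the cofinal sets. If $\kappa$ is $\lambda$-supercompact, then $\mathcal{P}_\kappa(\lambda)$ is $n$-stationary for every $n<\omega$. We show that strong compactness does not suffice. If some $\kappa_0$ is $2^{\kappa_0}$-supercompact and a limit of strongly compact cardinals, then there is a strongly compact $\kappa$ such that $\mathcal{P}_\kappa(\lambda)$ is not $2$-stationary for any $\lambda\ge 2^\kappa$. The level $2$ is the least possible, and no failure can occur at $\lambda=\kappa$. The proof isolates a property of cardinals, called goodness, and shows in ZFC that $2$-stationarity of $\mathcal{P}_\kappa(\lambda)$ for a good $\kappa$ and some $\lambda\ge 2^\kappa$ produces stationarily many measurable good cardinals below $\kappa$.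
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\kappa$ be an uncountable regular cardinal. A set $S\subseteq\kappa$ of limit ordinals is stationary exactly when for every unbounded $T\subseteq\kappa$ there is $\delta\in S$ such that $T\cap\delta$ is unbounded in $\delta$: the limit points of $T$ form a club, and a club that is unbounded in a limit ordinal $\delta<\kappa$ contains $\delta$. So stationarity says that unboundedness reflects to a point of $S$. One can iterate this, asking that stationarity reflect to a point of $S$, and so on. This paper concerns a two-cardinal form of the resulting hierarchy.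

We work in ZFC. Regular cardinals are infinite, \emph{inaccessible} means uncountable, regular and strong limit, and $\kappa$ is \emph{Mahlo} if it is inaccessible and the inaccessible cardinals below $\kappa$ form a stationary set. For a cardinal $\mu$ and a set $B$ let $\mathcal{P}_\mu(B)=\{x\subseteq B: |x|<\mu\}$.

\begin{definition}\label{def:nstat}
Let $\kappa$ be a regular cardinal, $A\supseteq\kappa$ a set, and $S\subseteq\mathcal{P}_\kappa(A)$. By induction on $n<\omega$:
\begin{itemize}
\item $S$ is \emph{$0$-stationary} in $\mathcal{P}_\kappa(A)$ if it is cofinal, that is, every $x\in\mathcal{P}_\kappa(A)$ is contained in a member of $S$;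
\item for $n\ge1$, $S$ is \emph{$n$-stationary} in $\mathcal{P}_\kappa(A)$ if for every $m<n$ and every $m$-stationary $T\subseteq\mathcal{P}_\kappa(A)$ there is $B\in S$ such that $\mu=B\cap\kappa$ is a regular cardinal and $T\cap\mathcal{P}_\mu(B)$ is $m$-stationary in $\mathcal{P}_\mu(B)$.
\end{itemize}
When $B$ has the last two properties we say that $T$ \emph{$m$-reflects at $B$}. We say that $\mathcal{P}_\kappa(A)$ is $n$-stationary if it is $n$-stationary in itself.
\end{definition}

A set $B\in\mathcal{P}_\kappa(A)$ with $\mu=B\cap\kappa$ regular gives a pair $(\mu,B)$ of the same kind as $(\kappa,A)$, with $\mu\le|B|<\kappa$. The statement that $\mathcal{P}_\kappa(A)$ is $n$-stationary measures how well such small pairs resemble the large one. If $C\subseteq B$, then $C\cap\mu=C\cap\kappa$, so it does not matter in which pair we compute the cardinal attached to $C$.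

\begin{lemma}\label{lem:basic}
Let $\kappa$ be regular and $A\supseteq\kappa$.
\begin{enumerate}
\item[(a)] If $S\subseteq S'\subseteq\mathcal{P}_\kappa(A)$ and $S$ is $n$-stationary, then so is $S'$.
\item[(b)] If $S$ is $n$-stationary and $m\le n$, then $S$ is $m$-stationary.
\item[(c)] If some subset of $\mathcal{P}_\kappa(A)$ is $1$-stationary, then $\kappa$ is uncountable.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a), and part (b) for $m\ge1$, are read off the definition. For $m=0<n$ let $x\in\mathcal{P}_\kappa(A)$. The cofinal set $\{y: x\subseteq y\}$ $0$-reflects at some $B\in S$, so it has a member $y\subseteq B$, and $x\subseteq B$. For (c), no finite set $B$ has $B\cap\omega$ regular.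
\end{proof}

Let $\kappa$ be an uncountable cardinal and $\lambda\ge\kappa$ a cardinal. An ultrafilter $W$ on $\mathcal{P}_\kappa(\lambda)$ is \emph{$\kappa$-complete} if it is closed under intersections of fewer than $\kappa$ members, \emph{fine} if $\{x:\alpha\in x\}\in W$ for all $\alpha<\lambda$, and \emph{normal} if every function $f$ with $\{x: f(x)\in x\}\in W$ is constant on a member of $W$. The cardinal $\kappa$ is \emph{$\lambda$-strongly compact} if $\mathcal{P}_\kappa(\lambda)$ carries a fine $\kappa$-complete ultrafilter, and \emph{$\lambda$-supercompact} if it carries a fine normal $\kappa$-complete ultrafilter. It is \emph{strongly compact} (\emph{supercompact}) if this holds for all $\lambda\ge\kappa$. The starting point is the following known fact, which we take as given and use only in the proof of Proposition~\ref{prop:positive}(ii).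

\begin{theorem}[Known fact]\label{thm:known}
If $\kappa$ is $\lambda$-supercompact, then $\mathcal{P}_\kappa(\lambda)$ is $n$-stationary for all $n<\omega$.
\end{theorem}

The following question is posed in \cite{slides}.

\begin{quote}
\textbf{Question.} If $\kappa$ is $\lambda$-strongly compact, must $\mathcal{P}_\kappa(\lambda)$ be $n$-stationary for all $n<\omega$?
\end{quote}

To see what is at stake, let $j:V\to M$ be the ultrapower embedding given by a fine $\kappa$-complete ultrafilter $W$ on $\mathcal{P}_\kappa(\lambda)$, and write $j[x]$ for the pointwise image of $x$. If $W$ is normal, then $B=j[\lambda]$ belongs to $M$, $B\cap j(\kappa)=\kappa$, and $j(T)\cap\mathcal{P}_\kappa(B)=\{j[t]:t\in T\}$ is a copy of $T$, so $B$ is a canonical candidate for a reflection point of $j(T)$ (see the proof of Lemma~\ref{lem:scgood}). Without normality, fineness still gives an element of $j(\mathcal{P}_\kappa(\lambda))$ that contains $j[\lambda]$, namely the one represented by the identity function, but nothing in the definition controls its other elements. One may ask whether such a cover is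 enough, and the simplest cases suggest that it is.

\begin{proposition}\label{prop:positive}
\begin{enumerate}
\item[(i)] If $\kappa$ is Mahlo, in particular if $\kappa$ is $\lambda$-strongly compact for some $\lambda\ge\kappa$, then $\mathcal{P}_\kappa(\lambda)$ is $1$-stationary for all $\lambda\ge\kappa$.
\item[(ii)] If $\kappa$ is $\kappa$-strongly compact, then $\mathcal{P}_\kappa(\kappa)$ is $n$-stationary for all $n<\omega$.
\end{enumerate}
\end{proposition}

Nevertheless the answer is negative, already at level $2$. Consider the hypothesis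
\begin{quote}
(H)\quad there is a cardinal $\kappa_0$ that is $2^{\kappa_0}$-supercompact and a limit of strongly compact cardinals.
\end{quote}
It holds, for example, if there is a supercompact limit of supercompact cardinals.

\begin{theorem}\label{thm:main}
Assume \textup{(H)}. There is a strongly compact cardinal $\kappa$ such that for every $\lambda\ge2^\kappa$, $\mathcal{P}_\kappa(\lambda)$ is not $2$-stationary, hence not $n$-stationary for any $n\ge2$. There are unboundedly many such $\kappa$ below $\kappa_0$.
\end{theorem}

Thus under (H) the statement in the Question is false, and if ZFC${}+{}$(H) is consistent, then ZFC does not prove it. Some consistency assumption is unavoidable, because every $\lambda$-strongly compact cardinal is measurable (Lemma~\ref{lem:scmeas}), so that the statement holds vacuously in a model without measurable cardinals. By Proposition~\ref{prop:positive}, the level $2$ is optimal, and if $2^\kappa=\kappa^+$ for a cardinal $\kappa$ as in Theorem~\ref{thm:main}, then $\mathcal{P}_\kappa(\lambda)$ is $2$-stationary exactly when $\lambda=\kappa$. We make no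 claim about $\kappa<\lambda<2^\kappa$ when $2^\kappa>\kappa^+$.

The counterexample is the least cardinal with a property that $2$-stationarity would reflect to a smaller cardinal. Section~\ref{sec:model} runs this scheme in $\mathcal{P}_\kappa(\kappa)$, where it takes a few lines, and explains what must be added to make the least cardinal strongly compact. Sections~\ref{sec:closure} and~\ref{sec:measures} collect the tools on $1$-stationary sets and on measures. Section~\ref{sec:good} defines good cardinals, Section~\ref{sec:reflection} proves the reflection theorem for them (Theorem~\ref{thm:reflection}), and Section~\ref{sec:main} derives the results stated above.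

\section{The case $A=\kappa$ as a model}\label{sec:model}

If $B\in\mathcal{P}_\kappa(\kappa)$, then $B\cap\kappa=B$. So the possible reflection points in $\mathcal{P}_\kappa(\kappa)$ are the regular cardinals $\mu<\kappa$, and the first levels of the hierarchy become familiar notions.

\begin{proposition}\label{prop:kk}
Let $\kappa$ be uncountable and regular. A set $S\subseteq\mathcal{P}_\kappa(\kappa)$ is $1$-stationary if and only if the regular cardinals that belong to $S$ form a stationary subset of $\kappa$.
\end{proposition}

\begin{proof}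
Let $S$ be $1$-stationary and let $D\subseteq\kappa$ be club. The set $T_D=\{x\in\mathcal{P}_\kappa(\kappa):\sup x\in D\}$ is cofinal, since $x\cup\{\delta\}\in T_D$ whenever $\delta\in D$ and $\delta>\sup x$. Let $T_D$ $0$-reflect at a regular $\mu\in S$. For each $\xi<\mu$ there is $x\in T_D\cap\mathcal{P}_\mu(\mu)$ with $\xi\in x$, and $\xi\le\sup x<\mu$ by regularity of $\mu$. So $D$ is unbounded in $\mu$, and $\mu\in D$.

Conversely, let the regular cardinals in $S$ be stationary and let $T$ be cofinal. For $\xi<\kappa$ choose $t_\xi\in T$ with $\xi\subseteq t_\xi$. The set $D$ of $\delta<\kappa$ with $\sup t_\xi<\delta$ for all $\xi<\delta$ is club. Let $\mu\in S\cap D$ be regular. Each $y\in\mathcal{P}_\mu(\mu)$ is contained in some $\xi<\mu$, and $t_\xi\supseteq y$ is a bounded subset of $\mu$. So $T$ $0$-reflects at $\mu$.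
\end{proof}

Applying the proposition at $\kappa$ and at the reflection point, and using Lemma~\ref{lem:basic}(c), we see that $\mathcal{P}_\kappa(\kappa)$ is $2$-stationary if and only if the regular cardinals are stationary in $\kappa$ and for every stationary set $T\subseteq\kappa$ of regular cardinals there is an uncountable regular $\mu<\kappa$ such that $T\cap\mu$ is stationary in $\mu$.

\begin{example}\label{ex:mahlo}
\emph{If $\kappa$ is Mahlo and $\mathcal{P}_\kappa(\kappa)$ is $2$-stationary, then the Mahlo cardinals below $\kappa$ are stationary in $\kappa$.} Let $E\subseteq\kappa$ be club and let $T$ be the set of inaccessible cardinals in $E$. As $\kappa$ is Mahlo, $T$ is stationary, so $T\cap\mu$ is stationary in some uncountable regular $\mu<\kappa$. We did not choose $\mu$, but it inherits what we need from the members of $T$. It is a limit of points of $E$, so $\mu\in E$. It is a limit of strong limit cardinals, so it is inaccessible. The inaccessible cardinals are stationary in it, so it is Mahlo. Consequently, for the least Mahlo cardinal $\kappa$, the set $\mathcal{P}_\kappa(\kappa)$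 is $1$-stationary but not $2$-stationary.
\end{example}

The example has the shape of the whole proof. A property of $\kappa$, here Mahloness, says that a certain set is $1$-stationary; $2$-stationarity reflects this set and with it the property; so $2$-stationarity fails at the least cardinal with the property.

To answer the Question we need the least cardinal to be strongly compact. Strong compactness of $\mu$ refers to arbitrarily large $\lambda$ and is not visible in a set of size less than $\kappa$. However, a \emph{measurable} limit of strongly compact cardinals is strongly compact (Lemma~\ref{lem:menas}), and below such a cardinal the limits of strongly compact cardinals form a club. So it suffices to find a property like Mahloness for which the reflection point $\mu$ has the property again and is also measurable. This cannot be done in $\mathcal{P}_\kappa(\kappa)$: the proof of Proposition~\ref{prop:positive}(ii) shows that $\mathcal{P}_\kappa(\kappa)$ is $2$-stationary for every measurable $\kappa$, the least one included. In $\mathcal{P}_\kappa(2^\kappa)$ the ordinals below $2^\kappa$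 can serve as names for the subsets of $\kappa$, so a reflection point $B$ determines a family of subsets of $\kappa$. If every subset of $\mu=B\cap\kappa$ extends to exactly one member of this family, then asking whether the extension contains the point $\mu$ defines a measure on $\mu$.

\section{Closure under functions}\label{sec:closure}

Cofinal sets are awkward test objects. At a Mahlo cardinal they can be replaced by functions, in the way that clubs in $\kappa$ can be replaced by sets of closure points. Let $\kappa$ be regular, $A\supseteq\kappa$ and $F:\mathcal{P}_\kappa(A)\to\mathcal{P}_\kappa(A)$. A set $C\in\mathcal{P}_\kappa(A)$ is \emph{$F$-closed} if $\nu=C\cap\kappa$ is a regular cardinal and $F(x)\in\mathcal{P}_\nu(C)$ for all $x\in\mathcal{P}_\nu(C)$. Note the two demands: $F(x)\subseteq C$ and $|F(x)|<\nu$. Let $T_F$ be the set of $F$-closed sets.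

\begin{lemma}\label{lem:closure}
Let $\kappa$ be Mahlo and $A\supseteq\kappa$.
\begin{enumerate}
\item[(a)] For every $F$, the set $T_F$ is cofinal in $\mathcal{P}_\kappa(A)$.
\item[(b)] If $T_F$ $0$-reflects at $C\in\mathcal{P}_\kappa(A)$, then $C$ is $F$-closed.
\item[(c)] A set $S\subseteq\mathcal{P}_\kappa(A)$ is $1$-stationary if and only if $S\cap T_F\neq\emptyset$ for every $F$.
\item[(d)] $\mathcal{P}_\kappa(A)$ is $1$-stationary, and if $S$ is $1$-stationary, then so is $S\cap T_{F_0}$ for every $F_0$.
\end{enumerate}
\end{lemma}

\begin{proof}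
(a) Let $x_0\in\mathcal{P}_\kappa(A)$. Define $x_i$ for $i<\kappa$ by
\[
x_{i+1}=x_i\cup(i+1)\cup\bigcup\{F(y)\cup(|F(y)|+1): y\subseteq x_i\},
\]
with unions at limit stages. Each $x_i$ has fewer than $\kappa$ subsets if $|x_i|<\kappa$, because $\kappa$ is a strong limit, so $x_i\in\mathcal{P}_\kappa(A)$ for all $i$ by regularity. The set $D$ of $\tau<\kappa$ with $\sup(x_i\cap\kappa)<\tau$ for all $i<\tau$ is club, and since $\kappa$ is Mahlo it contains a regular cardinal $\tau$. Then $x_\tau\cap\kappa\subseteq\tau$ because $\tau\in D$, and $\tau\subseteq x_\tau$ because $i\in x_{i+1}$. Let $y\in\mathcal{P}_\tau(x_\tau)$. By regularity of $\tau$, $y\subseteq x_i$ for some $i<\tau$. Hence $F(y)\subseteq x_{i+1}\subseteq x_\tau$ and $|F(y)|\in x_{i+1}\cap\kappa\subseteq\tau$. So $x_\tau\supseteq x_0$ is $F$-closed.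

(b) Let $\nu=C\cap\kappa$ and $y\in\mathcal{P}_\nu(C)$. Since $|y|\in\nu\subseteq C$, there is $x\in T_F\cap\mathcal{P}_\nu(C)$ with $y\cup\{|y|\}\subseteq x$. The cardinal $\tau=x\cap\kappa$ contains $|y|$, so $y\in\mathcal{P}_\tau(x)$. Therefore $F(y)\subseteq x\subseteq C$ and $|F(y)|\le|x|<\nu$.

(c) If $S$ is $1$-stationary, then by (a) $T_F$ $0$-reflects at some $C\in S$, and $C\in T_F$ by (b). Conversely, given a cofinal $T$, choose $F$ with $x\subseteq F(x)\in T$ for all $x$. If $C\in S\cap T_F$ and $\nu=C\cap\kappa$, then each $y\in\mathcal{P}_\nu(C)$ is contained in $F(y)\in T\cap\mathcal{P}_\nu(C)$, so $T$ $0$-reflects at $C$.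

(d) The first claim follows from (a) and (c). For the second, given $F$ let $G(x)=F(x)\cup F_0(x)$. Then $T_G\subseteq T_F\cap T_{F_0}$, and $S\cap T_G\ne\emptyset$ by (c).
\end{proof}

Mahloness is used only through part (a). The next two statements show that one half of it cannot be dropped: if the regular cardinals are not stationary in $\kappa$, then no subset of $\mathcal{P}_\kappa(A)$ is $1$-stationary.

We now compare $\mathcal{P}_\kappa(A)$ for different sets $A$. Going down is easy and needs only regularity.

\begin{lemma}[Projection]\label{lem:proj}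
Let $\mu$ be regular and $\mu\subseteq B\subseteq B'$. If $S'$ is $1$-stationary in $\mathcal{P}_\mu(B')$, then $\{C'\cap B: C'\in S'\}$ is $1$-stationary in $\mathcal{P}_\mu(B)$.
\end{lemma}

\begin{proof}
Let $T$ be cofinal in $\mathcal{P}_\mu(B)$ and $T'=\{x\in\mathcal{P}_\mu(B'):x\cap B\in T\}$. Given $x_0\in\mathcal{P}_\mu(B')$, take $t\in T$ with $x_0\cap B\subseteq t$; then $(x_0\cup t)\cap B=t$, so $x_0\cup t\in T'$. Thus $T'$ is cofinal, and it $0$-reflects at some $C'\in S'$. Let $C=C'\cap B$ and $\nu=C'\cap\mu=C\cap\mu$. If $y\in\mathcal{P}_\nu(C)$, pick $x\in T'\cap\mathcal{P}_\nu(C')$ with $y\subseteq x$. Then $y\subseteq x\cap B\in T\cap\mathcal{P}_\nu(C)$. So $T$ $0$-reflects at $C$.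
\end{proof}

\begin{corollary}\label{cor:trace}
If $\mu$ is regular and $S$ is $1$-stationary in $\mathcal{P}_\mu(B)$, then $\mu$ is uncountable and the regular cardinals of the form $C\cap\mu$ with $C\in S$ are stationary in $\mu$.
\end{corollary}

\begin{proof}
Combine Lemma~\ref{lem:basic}(c), the projection to $\mathcal{P}_\mu(\mu)$, and Proposition~\ref{prop:kk}.
\end{proof}

Going up takes more work. For $\kappa\le\lambda\le\lambda'$ and $S\subseteq\mathcal{P}_\kappa(\lambda)$ let $S^\uparrow=\{B'\in\mathcal{P}_\kappa(\lambda'): B'\cap\lambda\in S\}$. Given $F'$ on $\mathcal{P}_\kappa(\lambda')$, we want to extend some $B\in S$ to an $F'$-closed set without adding points of $\lambda$. So $B$ must already contain the part in $\lambda$ of everything that the closing process adds. The process must run for $\mu=B\cap\kappa$ steps, and $\mu$ is not known in advance. We therefore run it for $\kappa$ steps from every starting set $w$ and let the ordinals in $w\cap\kappa$ say which stages to record.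

\begin{lemma}[Lifting]\label{lem:lift}
Let $\kappa$ be Mahlo and $\kappa\le\lambda\le\lambda'$. If $S$ is $1$-stationary in $\mathcal{P}_\kappa(\lambda)$, then $S^\uparrow$ is $1$-stationary in $\mathcal{P}_\kappa(\lambda')$.
\end{lemma}

\begin{proof}
Let $F':\mathcal{P}_\kappa(\lambda')\to\mathcal{P}_\kappa(\lambda')$. For $w\in\mathcal{P}_\kappa(\lambda)$ and $\xi<\kappa$ define
\[
H_0(w)=w,\qquad H_{\xi+1}(w)=H_\xi(w)\cup\bigcup\{F'(y):y\subseteq H_\xi(w)\},
\]
with unions at limit $\xi$. Since $\kappa$ is inaccessible, $H_\xi(w)\in\mathcal{P}_\kappa(\lambda')$. By induction on $\xi$, $w\subseteq w'$ implies $H_\xi(w)\subseteq H_\xi(w')$; hence $H_\xi(w)\subseteq H_{\xi'}(w')$ if also $\xi\le\xi'$. Let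
\[
F(w)=\bigcup_{\xi\in w\cap\kappa}\Bigl((H_\xi(w)\cap\lambda)\cup(|H_\xi(w)|+1)\Bigr)\in\mathcal{P}_\kappa(\lambda).
\]
By Lemma~\ref{lem:closure}(c) there is an $F$-closed $B\in S$. Let $\mu=B\cap\kappa$. For $w\in\mathcal{P}_\mu(B)$ and $\xi<\mu$, the set $w'=w\cup\{\xi\}$ is in $\mathcal{P}_\mu(B)$, so $F(w')\subseteq B$. This gives $H_\xi(w')\cap\lambda\subseteq B$ and $|H_\xi(w')|\in B\cap\kappa=\mu$, and by monotonicity
\begin{equation}\label{eq:H}
H_\xi(w)\cap\lambda\subseteq B\quad\text{and}\quad|H_\xi(w)|<\mu .
\end{equation}
Let $B'=\bigcup\{H_\xi(w):\xi<\mu,\ w\in\mathcal{P}_\mu(B)\}$. Then $|B'|<\kappa$, because $2^{|B|}<\kappa$. We have $B\subseteq B'$ since $\beta\in H_0(\{\beta\})$, and $B'\cap\lambda\subseteq B$ by \eqref{eq:H}. So $B'\cap\lambda=B$, $B'\in S^\uparrow$ and $B'\cap\kappa=\mu$.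

Let $y\in\mathcal{P}_\mu(B')$. For $\eta\in y$ pick $\xi_\eta<\mu$ and $w_\eta\in\mathcal{P}_\mu(B)$ with $\eta\in H_{\xi_\eta}(w_\eta)$. By regularity of $\mu$, $\xi=\sup_{\eta\in y}\xi_\eta<\mu$ and $w=\bigcup_{\eta\in y}w_\eta\in\mathcal{P}_\mu(B)$. Then $y\subseteq H_\xi(w)$, so $F'(y)\subseteq H_{\xi+1}(w)\subseteq B'$, and $|F'(y)|<\mu$ by \eqref{eq:H}. Thus $B'$ is $F'$-closed, and Lemma~\ref{lem:closure}(c) applies.
\end{proof}

\begin{proposition}\label{prop:down}
Let $\kappa$ be Mahlo and $\kappa\le\lambda\le\lambda'$. If $\mathcal{P}_\kappa(\lambda')$ is $2$-stationary, then so is $\mathcal{P}_\kappa(\lambda)$.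
\end{proposition}

\begin{proof}
Cofinal sets $0$-reflect by Lemma~\ref{lem:closure}(d). Let $S$ be $1$-stationary in $\mathcal{P}_\kappa(\lambda)$. By Lemma~\ref{lem:lift}, $S^\uparrow$ is $1$-stationary, so it $1$-reflects at some $B'\in\mathcal{P}_\kappa(\lambda')$. Let $B=B'\cap\lambda$ and $\mu=B'\cap\kappa=B\cap\kappa$. If $C'\in S^\uparrow\cap\mathcal{P}_\mu(B')$, then $C'\cap B=C'\cap\lambda\in S\cap\mathcal{P}_\mu(B)$. By Lemmas~\ref{lem:proj} and~\ref{lem:basic}(a), $S\cap\mathcal{P}_\mu(B)$ is $1$-stationary in $\mathcal{P}_\mu(B)$.
\end{proof}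

Finally, we change the underlying set by a bijection $\sigma$. The only obstacle is that $\sigma$ may move ordinals below $\mu$, so that $C$ and $\sigma[C]$ may meet $\mu$ differently. Closing under $\sigma$ and $\sigma^{-1}$ on such ordinals removes it.

\begin{lemma}[Reindexing]\label{lem:reindex}
Let $\mu$ be Mahlo, $I,I'\supseteq\mu$, and let $\sigma:I\to I'$ be a bijection. If $S$ is $1$-stationary in $\mathcal{P}_\mu(I)$, then $S^\sigma=\{\sigma[C]: C\in S,\ \sigma[C]\cap\mu=C\cap\mu\}$ is $1$-stationary in $\mathcal{P}_\mu(I')$.
\end{lemma}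

\begin{proof}
Let $F':\mathcal{P}_\mu(I')\to\mathcal{P}_\mu(I')$ and define, for $x\in\mathcal{P}_\mu(I)$,
\[
F(x)=\sigma^{-1}[F'(\sigma[x])]\cup\sigma^{-1}[x\cap\mu]\cup(\sigma[x]\cap\mu)\in\mathcal{P}_\mu(I).
\]
Let $C\in S$ be $F$-closed, $\nu=C\cap\mu$, $C'=\sigma[C]$. If $\xi\in\nu$, then $\sigma^{-1}(\xi)\in F(\{\xi\})\subseteq C$, so $\xi\in C'$. If $\xi\in C'\cap\mu$, say $\xi=\sigma(\alpha)$ with $\alpha\in C$, then $\xi\in F(\{\alpha\})\subseteq C$. So $C'\cap\mu=\nu$ and $C'\in S^\sigma$. If $z\in\mathcal{P}_\nu(C')$, then $x=\sigma^{-1}[z]\in\mathcal{P}_\nu(C)$ and $\sigma^{-1}[F'(z)]\subseteq F(x)\in\mathcal{P}_\nu(C)$, so $F'(z)\in\mathcal{P}_\nu(C')$. Thus $C'$ is $F'$-closed, and Lemma~\ref{lem:closure}(c) applies.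
\end{proof}

\section{Measures}\label{sec:measures}

An uncountable cardinal $\kappa$ is \emph{measurable} if it carries a nonprincipal $\kappa$-complete ultrafilter $U$; no bounded subset of $\kappa$ belongs to such a $U$. We use two textbook facts: a measurable cardinal is Mahlo, and it carries a \emph{normal} measure, that is, a $U$ as above such that every $f$ with $\{\alpha:f(\alpha)<\alpha\}\in U$ is constant on a member of $U$.

\begin{lemma}\label{lem:scmeas}
If $\kappa$ is $\lambda$-strongly compact for some $\lambda\ge\kappa$, then $\kappa$ is measurable.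
\end{lemma}

\begin{proof}
Let $W$ be a fine $\kappa$-complete ultrafilter on $\mathcal{P}_\kappa(\lambda)$. For $\eta<\kappa$ the set $\{x:\eta\subseteq x\}$ is in $W$ by fineness and completeness. If $\kappa$ were singular, the intersection of fewer than $\kappa$ such sets would be $\{x:\kappa\subseteq x\}=\emptyset$. So $\kappa$ is regular and $s(x)=\sup(x\cap\kappa)$ maps $\mathcal{P}_\kappa(\lambda)$ to $\kappa$. The ultrafilter $\{Y\subseteq\kappa: s^{-1}[Y]\in W\}$ is $\kappa$-complete, and it is nonprincipal since $s^{-1}[\{\xi\}]$ is disjoint from $\{x:\xi+1\in x\}\in W$.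
\end{proof}

The next lemma is our source of strongly compact cardinals. It averages fine ultrafilters of increasing completeness along a measure on $\kappa$.

\begin{lemma}[Menas \cite{menas}]\label{lem:menas}
A measurable limit $\kappa$ of strongly compact cardinals is strongly compact.
\end{lemma}

\begin{proof}
Let $\lambda\ge\kappa$ and let $U$ be a nonprincipal $\kappa$-complete ultrafilter on $\kappa$. For $\alpha<\kappa$ choose a strongly compact $\delta_\alpha$ with $\alpha<\delta_\alpha<\kappa$ and a fine $\delta_\alpha$-complete ultrafilter $W_\alpha$ on $\mathcal{P}_{\delta_\alpha}(\lambda)$. For $X\subseteq\mathcal{P}_\kappa(\lambda)$ let $Z(X)=\{\alpha<\kappa: X\cap\mathcal{P}_{\delta_\alpha}(\lambda)\in W_\alpha\}$, and let $W=\{X:Z(X)\in U\}$. Since $Z$ preserves inclusion, complements and finite intersections and $Z(\emptyset)=\emptyset$, $W$ is an ultrafilter. It is fine because $Z(\{x:\beta\in x\})=\kappa$ for $\beta<\lambda$. Let $X_i\in W$ for $i<\eta$, where $0<\eta<\kappa$. Then $Z=\bigcap_{i<\eta}Z(X_i)\setminus(\eta+1)$ is in $U$. For $\alpha\in Z$ we have $\delta_\alpha>\alpha>\eta$,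 so $W_\alpha$ is closed under intersections of length $\eta$ and $\alpha\in Z(\bigcap_iX_i)$. Hence $\bigcap_iX_i\in W$.
\end{proof}

The third lemma produces the measure at a reflection point. If $j:V\to M$ is an elementary embedding with critical point $\mu$, then $\{Y\subseteq\mu:\mu\in j(Y)\}$ is a measure on $\mu$. The proof uses only a few properties of the family $\{j(Y):Y\subseteq\mu\}$ of subsets of $j(\mu)$, and we isolate them.

\begin{lemma}\label{lem:derived}
Let $\mu<\kappa$ be uncountable cardinals and let $\mathcal{A}\subseteq\mathcal{P}(\kappa)$ satisfy: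
\begin{enumerate}
\item[(1)] $X\mapsto X\cap\mu$ is a bijection of $\mathcal{A}$ onto $\mathcal{P}(\mu)$;
\item[(2)] $\mathcal{A}$ is closed under complements in $\kappa$ and under intersections of nonempty subfamilies of size less than $\mu$;
\item[(3)] $\{\xi\}\in\mathcal{A}$ for all $\xi<\mu$.
\end{enumerate}
Then $\mu$ is measurable.
\end{lemma}

\begin{proof}
For $Y\subseteq\mu$ let $Y^*$ be the unique member of $\mathcal{A}$ with $Y^*\cap\mu=Y$. The sets $\kappa\setminus Y^*$, $\bigcap_{i<\eta}Y_i^*$ (for $0<\eta<\mu$) and $\{\xi\}$ (for $\xi<\mu$) are in $\mathcal{A}$ and have the traces $\mu\setminus Y$, $\bigcap_{i<\eta}Y_i$ and $\{\xi\}$ on $\mu$. By uniqueness,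
\[
(\mu\setminus Y)^*=\kappa\setminus Y^*,\qquad \Bigl(\bigcap_{i<\eta}Y_i\Bigr)^*=\bigcap_{i<\eta}Y_i^*,\qquad\{\xi\}^*=\{\xi\}.
\]
Let $U=\{Y\subseteq\mu:\mu\in Y^*\}$. By the first identity exactly one of $Y$, $\mu\setminus Y$ is in $U$. By the second, $U$ is closed under intersections of fewer than $\mu$ members; also $Y\subseteq Y'$ gives $Y^*=(Y\cap Y')^*=Y^*\cap Y'^*\subseteq Y'^*$, so $U$ is closed upward. Moreover $\emptyset^*=\{0\}^*\cap\{1\}^*=\emptyset$, so $\emptyset\notin U$, and $\{\xi\}\notin U$ because $\mu\notin\{\xi\}$.
\end{proof}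

Condition (3) is needed: the family of the sets $Y\cup(\kappa\setminus\mu)$ for $0\in Y\subseteq\mu$ and $Y$ for $0\notin Y\subseteq\mu$ satisfies (1) and (2) for any $\mu$, and gives the principal ultrafilter at $0$.

Finally we recall the supercompact ultrapower. If $\kappa$ is $\lambda$-supercompact, there are a transitive class $M$ and an elementary embedding $j:V\to M$ such that $j(\xi)=\xi$ for $\xi<\kappa$, $j(\kappa)>\lambda$, and every sequence of length at most $\lambda$ of elements of $M$ belongs to $M$. We call $j$ a \emph{$\lambda$-supercompactness embedding} and use these consequences.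
\begin{enumerate}
\item[(J1)] If $|x|<\kappa$, then $j(x)=j[x]$: for a surjection $e:\eta\to x$ with $\eta<\kappa$, the map $j(e)$ sends $j(\eta)=\eta$ onto $j(x)$, and $j(e)(i)=j(e(i))$.
\item[(J2)] If $X\subseteq\kappa$, then $j(X)\cap\kappa=X$, since $\xi\in X$ if and only if $\xi=j(\xi)\in j(X)$.
\item[(J3)] By closure under sequences, $\mathcal{P}(\kappa)^M=\mathcal{P}(\kappa)$ and $\mathcal{P}_\nu(Z)^M=\mathcal{P}_\nu(Z)$ for $Z\in M$ and cardinals $\nu\le\kappa$. Also $V_\kappa\subseteq M$ by induction on rank, as $\kappa$ is inaccessible. Hence $M$ and $V$ agree on which ordinals below $\kappa$ are regular or inaccessible, and $\kappa$ is inaccessible in $M$.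
\end{enumerate}

\section{Full sets and good cardinals}\label{sec:good}

We want reflection points $B$ to satisfy condition (1) of Lemma~\ref{lem:derived}. As in Example~\ref{ex:mahlo}, $B$ can only inherit a property from the members of the reflected set, so we consider the set of all $C$ that already have it.

\begin{definition}\label{def:good}
An \emph{enumeration of $\mathcal{P}(\mu)$} is a bijection $a:I\to\mathcal{P}(\mu)$ with $I\supseteq\mu$. Let $\mu$ be Mahlo and let $a$ be such an enumeration. A set $C\in\mathcal{P}_\mu(I)$ is \emph{$a$-full} if $\nu=C\cap\mu$ is inaccessible and the map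
\[
a_C:C\to\mathcal{P}(\nu),\qquad a_C(\alpha)=a(\alpha)\cap\nu,
\]
is a bijection. Let $S(a)$ be the set of $a$-full sets. A cardinal $\mu$ is \emph{good} if it is Mahlo and $S(a)$ is $1$-stationary in $\mathcal{P}_\mu(I)$ for some enumeration $a:I\to\mathcal{P}(\mu)$.
\end{definition}

If $C$ is $a$-full, then $a_C$ is an enumeration of $\mathcal{P}(\nu)$, and $(\nu,C,a_C)$ is a small triple of the same kind as $(\mu,I,a)$. Full sets play the role of the inaccessible cardinals in Example~\ref{ex:mahlo}, and goodness plays the role of Mahloness. Goodness is a form of subcompactness, but we use nothing about that notion. We allow arbitrary index sets because reflection will witness the goodness of $\mu$ on a set $B$ that need not be an ordinal, while $2$-stationarity is a hypothesis on cardinals $\lambda$. The next lemma connects the two.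

\begin{lemma}\label{lem:anyenum}
If $\mu$ is good, then $S(a')$ is $1$-stationary in $\mathcal{P}_\mu(I')$ for every enumeration $a':I'\to\mathcal{P}(\mu)$.
\end{lemma}

\begin{proof}
Let $a:I\to\mathcal{P}(\mu)$ witness goodness and let $\sigma=a'^{-1}\circ a:I\to I'$. Let $C\in S(a)$ with $\sigma[C]\cap\mu=C\cap\mu=\nu$. Since $a'(\sigma(\alpha))\cap\nu=a(\alpha)\cap\nu$, the map $a'_{\sigma[C]}$ equals $a_C\circ\sigma^{-1}$ on $\sigma[C]$ and is a bijection onto $\mathcal{P}(\nu)$. So $S(a)^\sigma\subseteq S(a')$, and Lemma~\ref{lem:reindex} applies.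
\end{proof}

\begin{lemma}\label{lem:scgood}
If $\kappa$ is $2^\kappa$-supercompact, then $\kappa$ is good.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:scmeas}, $\kappa$ is measurable, hence Mahlo. Let $\lambda=2^\kappa$, let $a:\lambda\to\mathcal{P}(\kappa)$ be a bijection, and let $j:V\to M$ be a $\lambda$-supercompactness embedding. The sequence $\langle j(\alpha):\alpha<\lambda\rangle$ is in $M$, so $B=j[\lambda]\in M$ and $|B|^M\le\lambda<j(\kappa)$. Since $j(\alpha)=\alpha$ for $\alpha<\kappa$ and $j(\alpha)\ge j(\kappa)$ for $\alpha\ge\kappa$, we have $B\cap j(\kappa)=\kappa$, which is inaccessible in $M$ by (J3). By (J2), $j(a)(j(\alpha))\cap\kappa=j(a(\alpha))\cap\kappa=a(\alpha)$, so $j(a)_B$ is the bijection $j(\alpha)\mapsto a(\alpha)$ of $B$ onto $\mathcal{P}(\kappa)=\mathcal{P}(\kappa)^M$. Thus $B\in j(S(a))$.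

Let $T$ be cofinal in $\mathcal{P}_\kappa(\lambda)$. Each $y\in\mathcal{P}_\kappa(B)$ has the form $j[x]$ with $x\in\mathcal{P}_\kappa(\lambda)$. Pick $t\in T$ with $x\subseteq t$. By (J1), $y\subseteq j[t]=j(t)\in j(T)\cap\mathcal{P}_\kappa(B)$. By (J3), $M$ computes $\mathcal{P}_\kappa(B)$ correctly, so in $M$ the set $j(T)$ $0$-reflects at $B\in j(S(a))$. By elementarity $T$ $0$-reflects at a member of $S(a)$.
\end{proof}

\section{The reflection theorem}\label{sec:reflection}

\begin{theorem}\label{thm:reflection}
Let $\kappa$ be good, and suppose that $\mathcal{P}_\kappa(\lambda')$ is $2$-stationary for some $\lambda'\ge2^\kappa$. Then $\{\mu<\kappa:\mu\text{ is measurable and good}\}$ is stationary in $\kappa$.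
\end{theorem}

\begin{proof}
Let $\lambda=2^\kappa$ and let $a:\lambda\to\mathcal{P}(\kappa)$ be a bijection. By Proposition~\ref{prop:down}, $\mathcal{P}_\kappa(\lambda)$ is $2$-stationary, and by Lemma~\ref{lem:anyenum}, $S(a)$ is $1$-stationary in it. Let $E\subseteq\kappa$ be club. We find a measurable good $\mu\in E$.

We have no control over the point at which a set reflects, so every closure property wanted there must be imposed on the members of the set beforehand. For $x\in\mathcal{P}_\kappa(\lambda)$ let $F_0(x)\in\mathcal{P}_\kappa(\lambda)$ consist of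
\begin{enumerate}
\item[(a)] $\min(E\setminus(\xi+1))$ for $\xi\in x\cap\kappa$;
\item[(b)] $\min(a(\alpha)\mathbin{\triangle}a(\beta))$ for distinct $\alpha,\beta\in x$;
\item[(c)] $a^{-1}(\kappa\setminus a(\alpha))$ for $\alpha\in x$, and $a^{-1}(\bigcap_{\alpha\in x}a(\alpha))$ if $x\ne\emptyset$;
\item[(d)] $a^{-1}(\{\xi\})$ for $\xi\in x\cap\kappa$.
\end{enumerate}
Part (a) will give $\mu\in E$; parts (b), (c), (d) serve the injectivity in condition (1) and the conditions (2), (3) of Lemma~\ref{lem:derived}. By Lemma~\ref{lem:closure}(d), $S'=S(a)\cap T_{F_0}$ is $1$-stationary. So it $1$-reflects: there is $B\in\mathcal{P}_\kappa(\lambda)$ such that $\mu=B\cap\kappa<\kappa$ is regular and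
\begin{equation}\label{eq:refl}
S'_B=S'\cap\mathcal{P}_\mu(B)\text{ is $1$-stationary in }\mathcal{P}_\mu(B).
\end{equation}
For $C\in S'_B$ the cardinal $C\cap\mu=C\cap\kappa$ is inaccessible.

\medskip\noindent\emph{Step 1: $\mu$ is Mahlo.} By Corollary~\ref{cor:trace}, $\mu$ is uncountable and the inaccessible cardinals are stationary in $\mu$. As a limit of strong limit cardinals, $\mu$ is a strong limit. So $\mu$ is Mahlo, and Lemma~\ref{lem:closure} is available for $\mathcal{P}_\mu(B)$.

\medskip\noindent\emph{Step 2: $B$ is $F_0$-closed, and $\mu\in E$.} By \eqref{eq:refl} and Lemma~\ref{lem:basic}(b), $S'_B$ is cofinal in $\mathcal{P}_\mu(B)$. As $S'_B\subseteq T_{F_0}$, the set $T_{F_0}$ $0$-reflects at $B$, and $B$ is $F_0$-closed by Lemma~\ref{lem:closure}(b). For $\xi<\mu$, part (a) puts $\min(E\setminus(\xi+1))$ in $B\cap\kappa=\mu$. So $E$ is unbounded in $\mu$, and $\mu\in E$.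

\medskip\noindent\emph{Step 3: $a_B:\alpha\mapsto a(\alpha)\cap\mu$ is a bijection of $B$ onto $\mathcal{P}(\mu)$.} If $\alpha\ne\beta$ are in $B$, then $\min(a(\alpha)\mathbin{\triangle}a(\beta))\in B\cap\kappa=\mu$ by part (b), so $a(\alpha)\cap\mu\ne a(\beta)\cap\mu$.

Surjectivity is the heart of the proof. It concerns all $2^\mu$ subsets of $\mu$, and we do not derive it from closure under a function fixed before $\mu$ is known. Instead we use that \eqref{eq:refl} quantifies over all functions on $\mathcal{P}_\mu(B)$, including those defined from a hypothetical missing set. Suppose that $Y\subseteq\mu$ and $Y\ne a(\alpha)\cap\mu$ for all $\alpha\in B$. For $\alpha\in B$ let $d(\alpha)=\min((a(\alpha)\cap\mu)\mathbin{\triangle}Y)<\mu$ be the first disagreement, and let $F(x)=d[x]$ for $x\in\mathcal{P}_\mu(B)$. Since $\mu\subseteq B$, $F$ maps $\mathcal{P}_\mu(B)$ to itself. By Step 1, \eqref{eq:refl} and Lemma~\ref{lem:closure}(c), there is an $F$-closed $C\in S'_B$; let $\nu=C\cap\mu$. Since $C$ is $a$-full, some $\alpha\in C$ has $a(\alpha)\cap\nu=Y\cap\nu$. But $d(\alpha)\in F(\{\alpha\})\subseteq C$,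 so $d(\alpha)\in C\cap\mu=\nu$, and $a(\alpha)$ and $Y$ disagree below $\nu$. This is a contradiction.

\medskip\noindent\emph{Step 4: $\mu$ is good.} By Step 3, $a_B$ is an enumeration of $\mathcal{P}(\mu)$ with index set $B\supseteq\mu$. If $C\in S'_B$ and $\nu=C\cap\mu$, then $\nu$ is inaccessible and $a_B(\alpha)\cap\nu=a(\alpha)\cap\nu$ for $\alpha\in C$, so $C$ is $a_B$-full. Thus $S'_B\subseteq S(a_B)$, and $S(a_B)$ is $1$-stationary in $\mathcal{P}_\mu(B)$ by \eqref{eq:refl}. With Step 1, $\mu$ is good.

\medskip\noindent\emph{Step 5: $\mu$ is measurable.} Let $\mathcal{A}=a[B]$. Condition (1) of Lemma~\ref{lem:derived} is Step 3. A nonempty subfamily of $\mathcal{A}$ of size less than $\mu$ has the form $a[x]$ with $\emptyset\ne x\in\mathcal{P}_\mu(B)$, and $F_0(x)\subseteq B$ by Step 2. So part (c) gives condition (2). Part (d), applied to $x=\{\xi\}$ with $\xi<\mu$, gives condition (3). Hence $\mu$ is measurable.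
\end{proof}

Goodness of $\kappa$ is used only to know that $S'$ is $1$-stationary, and $2$-stationarity is used only to obtain \eqref{eq:refl}. The bound $\lambda'\ge2^\kappa$ makes room for the enumeration $a$; Remark~\ref{rem:bound} shows that it cannot be lowered to $\kappa$. The theorem does not assume that $\kappa$ is measurable: the measure on $\mu$ comes from the fact that $\mu$ is a point of $\kappa$ about which the sets $a(\alpha)$, $\alpha\in B$, can be questioned.

\section{The counterexample and the positive cases}\label{sec:main}

Let $\Psi(\kappa)$ say that $\kappa$ is measurable, good, and a limit of strongly compact cardinals. The first and third clauses give strong compactness, the second lets us apply Theorem~\ref{thm:reflection}, and all three pass to a smaller cardinal if $2$-stationarity holds. This is why goodness had to appear in the conclusion of Theorem~\ref{thm:reflection} as well as in its hypothesis.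

\begin{theorem}\label{thm:least}
Let $\gamma$ be an ordinal and let $\kappa$ be the least cardinal above $\gamma$ with $\Psi(\kappa)$, if there is one. Then $\kappa$ is strongly compact, and $\mathcal{P}_\kappa(\lambda)$ is not $2$-stationary for any $\lambda\ge2^\kappa$.
\end{theorem}

\begin{proof}
By Lemma~\ref{lem:menas}, $\kappa$ is strongly compact. The strongly compact cardinals are unbounded in the uncountable regular cardinal $\kappa$, so the set $E$ of their limit points $\mu$ with $\gamma<\mu<\kappa$ is club in $\kappa$. If $\mathcal{P}_\kappa(\lambda)$ were $2$-stationary for some $\lambda\ge2^\kappa$, then Theorem~\ref{thm:reflection} would give a measurable good $\mu\in E$. Then $\gamma<\mu<\kappa$ and $\Psi(\mu)$, against the choice of $\kappa$.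
\end{proof}

It remains to find cardinals with $\Psi$, and this is the only use of (H).

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\kappa_0$ be as in (H), let $\lambda=2^{\kappa_0}$, and let $j:V\to M$ be a $\lambda$-supercompactness embedding for $\kappa_0$. We show that $\Psi(\kappa_0)$ holds in $M$.

\emph{Measurable.} By Lemma~\ref{lem:scmeas} there is a nonprincipal $\kappa_0$-complete ultrafilter $U$ on $\kappa_0$. It is a subset of $\mathcal{P}(\kappa_0)\subseteq M$ of size at most $2^{\kappa_0}=\lambda$, so $U\in M$, and $U$ witnesses that $\kappa_0$ is measurable in $M$. Here we use that the degree of supercompactness is $2^{\kappa_0}$.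

\emph{Limit of strongly compact cardinals.} If $\delta<\kappa_0$ is strongly compact, then $j(\delta)=\delta$ is strongly compact in $M$ by elementarity.

\emph{Good.} Being measurable in $M$, $\kappa_0$ is Mahlo in $M$. Let $a:\lambda\to\mathcal{P}(\kappa_0)$ be a bijection. It is a $\lambda$-sequence of elements of $M$, so $a\in M$, and by (J3) it is an enumeration of $\mathcal{P}(\kappa_0)$ in $M$. Again by (J3), $M$ computes $\mathcal{P}_{\kappa_0}(\lambda)$, inaccessibility of $\nu<\kappa_0$, and $\mathcal{P}(\nu)$ correctly, so $S(a)^M=S(a)$. Let $T\in M$ be cofinal in $\mathcal{P}_{\kappa_0}(\lambda)$ in the sense of $M$, hence of $V$. By Lemmas~\ref{lem:scgood} and~\ref{lem:anyenum}, $T$ $0$-reflects in $V$ at some $B\in S(a)$. With $\nu=B\cap\kappa_0$, we have $B\in M$, $\nu$ is regular in $M$, and $\mathcal{P}_\nu(B)^M=\mathcal{P}_\nu(B)$. So $T$ $0$-reflects at $B$ in $M$, and $S(a)$ is $1$-stationary in $M$.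

Let $\gamma<\kappa_0$. In $M$, the cardinal $\kappa_0$ satisfies $\Psi$ and $j(\gamma)=\gamma<\kappa_0<j(\kappa_0)$. By elementarity there is $\mu$ with $\gamma<\mu<\kappa_0$ and $\Psi(\mu)$. So the least $\kappa>\gamma$ with $\Psi(\kappa)$ exists and lies below $\kappa_0$, and Theorem~\ref{thm:least} applies to it. The claim for $n\ge2$ follows from Lemma~\ref{lem:basic}(b). Since $\gamma<\kappa_0$ was arbitrary, such $\kappa$ are unbounded in $\kappa_0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:positive}]
(i) The claim for Mahlo $\kappa$ is Lemma~\ref{lem:closure}(d), and a $\lambda$-strongly compact cardinal is measurable by Lemma~\ref{lem:scmeas}, hence Mahlo.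

(ii) By Lemma~\ref{lem:scmeas}, $\kappa$ is measurable, and this is all we use. Let $U$ be a normal measure on $\kappa$. Each $\alpha<\kappa$ is an element of $\mathcal{P}_\kappa(\kappa)$, and $W=\{X\subseteq\mathcal{P}_\kappa(\kappa):X\cap\kappa\in U\}$ is a $\kappa$-complete ultrafilter. It is fine because $\{\alpha<\kappa:\beta\in\alpha\}$ has bounded complement for each $\beta<\kappa$. If $\{x:f(x)\in x\}\in W$, then $\{\alpha:f(\alpha)<\alpha\}\in U$, so $f$ is constant on a member of $U$, which is also a member of $W$. Thus $\kappa$ is $\kappa$-supercompact, and Theorem~\ref{thm:known} applies.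
\end{proof}

\begin{remark}\label{rem:bound}
Let $\kappa$ be as in Theorem~\ref{thm:least}. Then $\kappa$ is good and $\mathcal{P}_\kappa(\kappa)$ is $2$-stationary by Proposition~\ref{prop:positive}(ii), but the club $E$ in the proof of Theorem~\ref{thm:least} contains no measurable good cardinal. So, under (H), Theorem~\ref{thm:reflection} fails if $\lambda'\ge2^\kappa$ is weakened to $\lambda'\ge\kappa$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{menas}
Menas, \emph{Ann. Math. Logic} 7 (1974).

\bibitem{slides}
\emph{On Generalized Notion Of Higher Stationarity},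
\texttt{http://minami.agu.ac.jp/slides/talk\_RIMS\_2018-sakai-new.pdf}

\end{thebibliography}
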